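# Disjoint Dense Sets in Pseudocompact Spaces

## 1. Resolvability, pseudocompactness, and Comfort's question

We work in ZFC. Cardinals are initial ordinals, $\omega$ is the first infinite one, and $\mathfrak c=2^\omega$.

**Definition (resolvable).** A topological space is *resolvable* if it has two disjoint dense subsets. For a cardinal $\lambda$, it is *$\lambda$-resolvable* if it has $\lambda$ pairwise disjoint dense subsets.

The line $\mathbb R$ is resolvable: take the rationals and the irrationals. It is even $\mathfrak c$-resolvable, because the cosets of $\mathbb Q$ in the group $\mathbb R$ are $\mathfrak c$ many disjoint dense sets. A space with an isolated point $x$ is not resolvable, since every dense set must contain $x$. So only spaces without isolated points are interesting.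

Here is an irresolvable space without isolated points. Let $p$ be a free ultrafilter on $\omega$, and let the open sets be $\emptyset$ and the members of $p$. Cofinite sets are in $p$, so the space is $T_1$; singletons are not in $p$, so there are no isolated points. If $D$ is dense, then its complement contains no member of $p$, so the complement is not in $p$ and hence $D\in p$. Two members of $p$ intersect, so no two dense sets are disjoint.

**Definition (Tychonoff).** A $T_1$-space $X$ is *Tychonoff* if for every closed $A\subseteq X$ and $x\notin A$ there is a continuous $f:X\to[0,1]$ with $f(x)=1$ and $f=0$ on $A$.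

Metric spaces are Tychonoff, and so are subspaces of products of copies of $[0,1]$. A Tychonoff $T_1$-space is Hausdorff and regular. The ultrafilter space above is not Hausdorff, so it is not Tychonoff.

**Definition (pseudocompact).** A Tychonoff space is *pseudocompact* if every continuous real-valued function on it is bounded.

Compact spaces are examples. A noncompact example without isolated points is $\omega_1\times[0,1]$, with the order topology on $\omega_1$. If $f$ were continuous and unbounded, pick $x_n$ with $|f(x_n)|>n$. All $x_n$ lie in one compact set $[0,\alpha]\times[0,1]$ with $\alpha<\omega_1$, on which $f$ is bounded, a contradiction. The space is not compact, because the open sets $[0,\alpha]\times[0,1]$ cover it with no finite subcover. It is resolvable: use $\omega_1\times(\mathbb Q\cap[0,1])$ and its complement.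

The problem is a question of Comfort, taken from "Structure resolvability" (https://dml.cz/bitstream/handle/10338.dmlcz/119015/CommentatMathUnivCarolRetro_39-1998-2_15.pdf):

> Is every nonempty pseudocompact Tychonoff $T_1$-space without isolated points resolvable?

The answer is yes, in ZFC. It is the second sentence of Theorem A in Section 3. Some separation is needed: in the ultrafilter space any two nonempty open sets meet, so every continuous real-valued function on it is constant, hence bounded, and yet the space is irresolvable.

## 2. Handing out points along a $\pi$-base

A *$\pi$-base* of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family. A set is dense as soon as it meets every member of a $\pi$-base. In $[0,1]$ the intervals with rational endpoints inside $(0,1)$ form a countable $\pi$-base.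

Suppose first that $X$ has a countable $\pi$-base $\{U_n:n<\omega\}$, is Hausdorff and has no isolated points. Every $U_n$ is infinite. By recursion choose $x_n,y_n\in U_n$, all distinct from each other and from the earlier points. Then $\{x_n\}$ and $\{y_n\}$ are disjoint dense sets.

The same recursion works for a $\pi$-base $\{U_\alpha:\alpha<\pi\}$ with $\pi$ an infinite cardinal, if every $U_\alpha$ has at least $\pi$ points. At stage $\alpha<\pi$ fewer than $\pi$ points have been used, so two fresh ones are left in $U_\alpha$. For instance, $\omega^*=\beta\omega\setminus\omega$ has the $\pi$-base of the sets $A^*=\overline A\setminus\omega$ with $A\subseteq\omega$ infinite. There are $\mathfrak c$ of them, each homeomorphic to $\omega^*$, which has $2^{\mathfrak c}$ points.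

The recursion breaks down when a $\pi$-base must have more members than the space has points, and pseudocompactness does not prevent this.

**Example.** Let $\lambda=2^{\mathfrak c}$. By the Hewitt–Marczewski–Pondiczery theorem the cube $\{0,1\}^\lambda$ has a dense set $H_0$ with $|H_0|\le\mathfrak c$. Fix a free ultrafilter $p$ on $\omega$. For a sequence $(x_n)$ in the cube, let its $p$-limit be the point $y$ such that $y(\xi)$ is the value $i$ with $\{n:x_n(\xi)=i\}\in p$. A basic neighborhood of $y$ restricts finitely many coordinates, so it contains $x_n$ for a set of $n$ that is in $p$, hence for infinitely many $n$. Let $H_{\alpha+1}$ be $H_\alpha$ together with all $p$-limits of sequences in $H_\alpha$, take unions at limits, and let $H=\bigcup_{\alpha<\omega_1}H_\alpha$. Since $\mathfrak c^\omega=\mathfrak c$, we get $|H|\le\mathfrak c$. Every sequence in $H$ lies in some $H_\alpha$, so its $p$-limit lies in $H$.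

* $H$ is pseudocompact: if $|f(x_n)|>n$ for all $n$, then $f$ is unbounded on every neighborhood of the $p$-limit of $(x_n)$, which contradicts continuity there.
* $H$ has no isolated points: if $\{x\}=H\cap U$ with $U$ open in the cube, then $U\setminus\{x\}$ is a nonempty open set missing the dense set $H$.
* Every $\pi$-base of $H$ has at least $2^{\mathfrak c}$ members. Given fewer, shrink each to a set $H\cap B$ with $B$ a nonempty basic set of the cube, which restricts finitely many coordinates. Some coordinate $\xi$ is restricted by none of these $B$. The open set $\{x\in H:x(\xi)=0\}$ then contains none of the sets $H\cap B$, since $H$ meets $B\cap\{x:x(\xi)=1\}$.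

So the recursion would have at least $2^{\mathfrak c}$ stages, with at most $\mathfrak c$ points to hand out.

The recursion treats each open set as a separate requirement. The proof below never lists the open sets when it builds dense sets. Instead it assigns to points an invariant, built from a small number of open partitions, and shows that inside every open set the invariant takes very many values.

## 3. Cluster points of open sets, and three properties that suffice

**Definition (cluster point).** A *cluster point* of a sequence $(O_n)_{n<\omega}$ of sets is a point each of whose neighborhoods meets $O_n$ for infinitely many $n$.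

In $[0,1]$, the sets $O_n=(\frac1{n+2},\frac1{n+1})$ have exactly one cluster point, namely $0$, which lies in none of them. In the space $(0,1)$ the same sequence has no cluster point.

For a nonempty space $X$ consider the following properties.

* **(P)** Every sequence of nonempty open sets has a cluster point.
* **(Q)** Every nonempty open $U$ contains a nonempty open $V$ with $\overline V\subseteq U$ (closure in $X$).
* **(C)** Every nonempty open set contains two disjoint nonempty open sets.

**Proposition.** A nonempty pseudocompact Tychonoff $T_1$-space without isolated points has (P), (Q), (C).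

*Proof.* (Q) follows from regularity. (C) holds because every nonempty open set has at least two points and $X$ is Hausdorff.

For (P), suppose nonempty open sets $O_n$ have no cluster point. Then every point has a neighborhood meeting $O_n$ for only finitely many $n$. Pick $x_n\in O_n$ and a continuous $f_n:X\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $O_n$. Near each point all but finitely many $f_n$ vanish, so $f=\sum_nf_n$ is well defined and continuous. But $f(x_n)\ge n$, so $f$ is unbounded, a contradiction. ∎

The irresolvable ultrafilter space of Section 1 has (P), because any two of its nonempty open sets meet. It fails (C) for the same reason. It fails (Q) because every nonempty open set is dense.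

> **Theorem A.** Every nonempty space with (P), (Q), (C) has two disjoint dense subsets. In particular, every nonempty pseudocompact Tychonoff $T_1$-space without isolated points is resolvable.

**From now on $X$ is a nonempty space with (P), (Q), (C).** All closures and cluster points are taken in $X$. Three facts will be used throughout.

**Fact 1.** Let $V_n,O_n$ $(n<\omega)$ be nonempty open sets with $\overline{V_{n+1}}\subseteq V_n$ and $O_n\subseteq V_n$. Then $(O_n)$ has a cluster point, and every cluster point lies in $\bigcap_nV_n$.

*Proof.* A cluster point exists by (P). Let $x$ be one and fix $m$. The $V_n$ decrease, so $O_n\subseteq V_{m+1}$ for all $n\ge m+1$. Every neighborhood of $x$ meets some $O_n$ with $n\ge m+1$, hence meets $V_{m+1}$. So $x\in\overline{V_{m+1}}\subseteq V_m$. ∎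

With $O_n=V_n$ this says $\bigcap_nV_n\ne\emptyset$. The freedom to choose smaller $O_n$ will be decisive in Lemma 3.

**Fact 2.** If $Z$ is open in $X$ and $D_n$ $(n<\omega)$ are dense open subsets of $Z$, then $\bigcap_nD_n$ is dense in $Z$.

*Proof.* Let $W\subseteq Z$ be nonempty open and put $V_0=W$. Given $V_n$, the set $V_n\cap D_n$ is nonempty and open, so (Q) gives a nonempty open $V_{n+1}$ with $\overline{V_{n+1}}\subseteq V_n\cap D_n$. By Fact 1 with $O_n=V_n$ there is a point in $\bigcap_nV_n$; it lies in $W$ and in every $D_n$. ∎

**Fact 3.** If every nonempty open subset of $X$ contains a nonempty open $\lambda$-resolvable subspace, then $X$ is $\lambda$-resolvable.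

*Proof.* By Zorn's lemma take a maximal disjoint family $\mathcal V$ of nonempty open $\lambda$-resolvable subspaces. Its union is dense: otherwise the complement of $\overline{\bigcup\mathcal V}$ would be nonempty and open and would contain a further such subspace, disjoint from all the others. For $V\in\mathcal V$ fix disjoint dense subsets $E^V_\xi$ $(\xi<\lambda)$ of $V$, and put $E_\xi=\bigcup_{V\in\mathcal V}E_\xi^V$. For $\xi\neq\eta$ the sets $E_\xi,E_\eta$ are disjoint, because the $V$'s are disjoint and inside one $V$ the $E^V_\xi$ are disjoint. A nonempty open set $O$ meets some $V\in\mathcal V$, and then the nonempty open subset $O\cap V$ of $V$ meets $E^V_\xi$. So each $E_\xi$ is dense. ∎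

## 4. Open partitions and what they split

**Definition (partition, split).** Let $Z\subseteq X$ be nonempty open. A *partition* of $Z$ is a family of pairwise disjoint nonempty open subsets of $Z$ whose union is dense in $Z$. A nonempty open $W\subseteq Z$ meets at least one member; $W$ is *split* by the partition if it meets at least two.

A partition need not cover $Z$, only a dense part of it. In $X=[0,1]$ with $Z=(0,1)$, let $\mathcal P_n$ be the family of the $2^n$ open dyadic intervals of length $2^{-n}$. The set $(\frac14,\frac34)$ is split by $\mathcal P_1=\{(0,\frac12),(\frac12,1)\}$, and $(0,\frac14)$ is not. The point $\frac12$ is in no member of $\mathcal P_1$. Every nonempty open $W\subseteq Z$ is split by some $\mathcal P_n$, since it contains an interval, which meets two dyadic intervals of sufficiently small length.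

Two simple observations.

* A nonempty open subset of an unsplit set is unsplit.
* For nonempty open $W\subseteq Z$ the *trace* $\mathcal P|W=\{P\cap W:P\in\mathcal P\}\setminus\{\emptyset\}$ is a partition of $W$, since $W\cap\bigcup\mathcal P$ is dense in the open set $W$. A nonempty open $V\subseteq W$ is split by $\mathcal P$ if and only if it is split by $\mathcal P|W$.

We shall ask how few partitions suffice to split every nonempty open subset of some $Z$. The answer can be $\omega$, as for $(0,1)$, or uncountable, as we will see for $\omega^*$. The two cases need different arguments.

## 5. Countably many partitions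

### Coding points by sequences

With countably many countable partitions, a point that lies in $\bigcup\mathcal P_n$ for all $n$ has an address in $\omega^\omega$. We choose disjoint sets of addresses. A *Cantor set* in $\omega^\omega$ is a subset homeomorphic to $2^\omega$.

**Lemma 1.** Let $\mathcal P_n$ $(n<\omega)$ be countable partitions of a nonempty open $Z$ such that every nonempty open $W\subseteq Z$ is split by some $\mathcal P_n$. Then $Z$ is $\mathfrak c$-resolvable.

*Proof.* **Step 1 (addresses).** *This step turns points into elements of $\omega^\omega$.* Index $\mathcal P_n=\{P_n^i:i\in I_n\}$ injectively with $I_n\subseteq\omega$. For $x\in G=\bigcap_n\bigcup\mathcal P_n$ let $f_x\in\omega^\omega$ be the unique function with $x\in P_n^{f_x(n)}$ for all $n$.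

**Step 2 (Bernstein's construction).** *This step chooses the disjoint sets of addresses.* A Cantor set is compact, hence closed in $\omega^\omega$, and the second countable space $\omega^\omega$ has at most $\mathfrak c$ closed sets. So there are at most $\mathfrak c$ Cantor sets, each of size $\mathfrak c$. List all pairs ($K,\xi$), with $K$ a Cantor set and $\xi<\mathfrak c$, in order type $\mathfrak c$. At each stage fewer than $\mathfrak c$ points have been chosen, so for the current pair $(K,\xi)$ we can choose a new point of $K$ and put it into $B_\xi$. The resulting sets $B_\xi\subseteq\omega^\omega$ $(\xi<\mathfrak c)$ are disjoint, and each meets every Cantor set. Put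
$$E_\xi=\{x\in G:f_x\in B_\xi\}.$$
These are disjoint. It remains to show that each is dense in $Z$. Fix a nonempty open $W\subseteq Z$.

**Step 3 (a binary tree in $W$).** *This step produces a Cantor set of addresses of points of $W$.* We define nonempty open $W_\sigma$ for $\sigma\in2^{<\omega}$ such that

* $W_\emptyset=W$ and $\overline{W_{\sigma^\frown i}}\subseteq W_\sigma$ for $i<2$;
* $W_\sigma$ is contained in a member of $\mathcal P_k$ for each $k<|\sigma|$;
* $W_{\sigma^\frown0}$ and $W_{\sigma^\frown1}$ are contained in different members of $\mathcal P_{n_\sigma}$, for some $n_\sigma$.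

Given $W_\sigma$, some $\mathcal P_{n_\sigma}$ splits it, say it meets $P\ne P'$ in $\mathcal P_{n_\sigma}$. The nonempty open set $W_\sigma\cap P$ meets a member of $\mathcal P_0$; intersect with it. The result meets a member of $\mathcal P_1$; intersect again, and so on up to $\mathcal P_{|\sigma|}$. Then use (Q) to pass to a nonempty open set whose closure lies inside, and call it $W_{\sigma^\frown0}$. Treat $W_\sigma\cap P'$ in the same way to get $W_{\sigma^\frown1}$.

**Step 4 (density).** *This step reads off the Cantor set.* Let $\sigma\in2^\omega$. By Fact 1, $\bigcap_mW_{\sigma|m}\ne\emptyset$. If $x$ is in this intersection, then for each $k$ it lies in $W_{\sigma|(k+1)}$, which is contained in one member of $\mathcal P_k$. So $x\in G\cap W$, and $f_x(k)$ is the index of that member. Hence all these $x$ have the same address, which we call $g(\sigma)$, and $g(\sigma)(k)$ depends only on $\sigma|(k+1)$. So $g:2^\omega\to\omega^\omega$ is continuous. It is injective: if $\sigma,\sigma'$ first differ at $m$ and $s=\sigma|m$, then $W_{s^\frown0},W_{s^\frown1}$ lie in different members of $\mathcal P_{n_s}$, so $g(\sigma)(n_s)\ne g(\sigma')(n_s)$. As $2^\omega$ is compact, $g[2^\omega]$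 is a Cantor set. Given $\xi<\mathfrak c$, there is $\sigma$ with $g(\sigma)\in B_\xi$, and any $x\in\bigcap_mW_{\sigma|m}$ lies in $W\cap E_\xi$. ∎

Suppose now that there are countably many partitions, of size up to some $\kappa>\mathfrak c$. Addresses then live in $\kappa^\omega$. Steps 3 and 4 still give a Cantor set of addresses in every $W$, but Step 2 breaks: there are at least $\kappa>\mathfrak c$ Cantor sets to be met, and each has only $\mathfrak c$ points. For two dense sets there is a way around this, which uses the points that have no address.

### Points outside a partition

**Lemma 2.** Let $\mathcal P_n$ $(n<\omega)$ be partitions of a nonempty open $Z$ such that every nonempty open $W\subseteq Z$ meets infinitely many members of some $\mathcal P_n$. Then $Z$ is resolvable.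

*Proof.* Let $G=\bigcap_n\bigcup\mathcal P_n$ and $F=Z\setminus G$.

**Step 1.** *The set $G$ is dense in $Z$*, by Fact 2, since each $\bigcup\mathcal P_n$ is a dense open subset of $Z$.

**Step 2.** *The set $F$ is dense in $Z$: we find in a given nonempty open $W\subseteq Z$ a point with no address.* By (Q) take a nonempty open $V$ with $\overline V\subseteq W$. Take $n$ such that $V$ meets infinitely many members of $\mathcal P_n$, and distinct $P_k\in\mathcal P_n$ $(k<\omega)$ meeting $V$. By (P) the sequence $(V\cap P_k)_k$ has a cluster point $x$. Then $x\in\overline V\subseteq W$. If $x\in P$ for some $P\in\mathcal P_n$, then $P$ is a neighborhood of $x$ that meets $V\cap P_k$ only if $P=P_k$, hence for at most one $k$. This contradicts the choice of $x$. So $x\notin\bigcup\mathcal P_n$, that is, $x\in F\cap W$. ∎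

**Example.** In $[0,1]$ let $Z=(0,1)$, let $(I_n)$ list the open intervals with rational endpoints in $Z$, choose a Cantor set $K_n\subseteq I_n$, and let $\mathcal P_n$ be the family of components of $Z\setminus K_n$. It is a partition because $K_n$ is closed and nowhere dense. A nonempty open $W$ contains some $I_n$, and then meets all of the infinitely many gaps of $K_n$. Here $F=\bigcup_nK_n$.

## 6. Descending past a limit stage, and the space $\omega^*$

Countably many partitions need not suffice. In $X=\omega^*$ let $\mathcal P_n$ $(n<\omega)$ be any partitions of a nonempty open $Z$, and let $W\subseteq Z$ be nonempty open. Choose infinite $A_0\supseteq A_1\supseteq\cdots$ with $A_n^*\subseteq W$ and $A_n^*$ contained in a member of $\mathcal P_n$. This is possible because the sets $A^*$ form a base and $B^*\subseteq A^*$ means that $B\setminus A$ is finite, so we may replace $B$ by $B\cap A$. Choose distinct $a_n\in A_n$ and let $A=\{a_n:n<\omega\}$. Then $A\setminus A_n$ is finite for each $n$, so $A^*\subseteq\bigcap_nA_n^*$. The nonempty open set $A^*\subseteq W$ is not split by any $\mathcal P_n$.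

So suppose uncountably many partitions $\mathcal P_i$ $(i<\theta)$ are needed. The sensible thing is to repeat Lemma 1: give a point the address $f_x$ of length $\theta$ and build a tree of open sets of height $\theta$. This stops at the first limit level. There we have a sequence $V_0\supseteq V_1\supseteq\cdots$, and (P) guarantees *points* in $\bigcap_nV_n$, but in general no open set inside it from which to continue. No property of $X$ gives points in the intersection of a longer descending sequence. All constructions must therefore have length $\omega$, and still produce many values of some invariant.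

The way out is to use the moment at which a point stops having an address. At a point $x$, ask for how many stages $\beta<\theta$ the point has a neighborhood that is not split by any $\mathcal P_i$ with $i<\beta$. The first $\beta$ at which this fails is an ordinal $\rho(x)$, the rank of $x$. A construction of length $\omega$ with indices converging to $\alpha$ can produce a point of rank exactly $\alpha$, as follows. Descend through sets $V_n$, each $V_{n+1}$ lying in one half of a splitting of $V_n$, and leave behind in the *other* half a nonempty open set $O_n$. A cluster point of $(O_n)$ lies in all $V_n$ by Fact 1, so it is well decided below $\alpha$. Each of its neighborhoods also catches some $O_n$, so it is split by a partition with index below $\alpha$.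

Which ordinals $\alpha$ can be reached in this way? All $\alpha$ of cofinality $\omega$ in a closed unbounded set depending on $W$. Stationary sets then take the place of Bernstein sets.

## 7. The rank of a point

Let $\theta$ be a regular uncountable cardinal. A *club* in $\theta$ is a closed unbounded subset; a subset of $\theta$ is *stationary* if it meets every club. In $\omega_1$, the limit ordinals form a club, and so the successor ordinals are not stationary. The set $\{\alpha<\theta:\operatorname{cf}\alpha=\omega\}$ is stationary: in a club $C$ choose a strictly increasing sequence of length $\omega$; its supremum is below $\theta$, has cofinality $\omega$, and lies in $C$. We use one textbook theorem.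

**Solovay's theorem.** Every stationary subset of a regular uncountable cardinal $\theta$ is the union of $\theta$ disjoint stationary sets.

**Lemma 3.** Let $\theta$ be a regular uncountable cardinal, $Z$ nonempty open, and $\mathcal P_i$ $(i<\theta)$ partitions of $Z$ such that

* (a) for every $\beta<\theta$, every nonempty open $W\subseteq Z$ contains a nonempty open $V$ not split by any $\mathcal P_i$ with $i<\beta$;
* (b) every nonempty open $W\subseteq Z$ is split by some $\mathcal P_i$.

Then $Z$ is $\theta$-resolvable.

*Proof.* **Step 1 (the rank).** *This step defines the invariant.* Call a nonempty open $V\subseteq Z$ *$\beta$-decided* if it is not split by any $\mathcal P_i$ with $i<\beta$. Let $D_\beta$ be the union of all $\beta$-decided sets. An $\alpha$-decided set is $\beta$-decided for $\beta\le\alpha$, so $D_\beta\supseteq D_\alpha$. For $x\in Z\setminus\bigcap_{\beta<\theta}D_\beta$ let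
$$\rho(x)=\min\{\beta<\theta:x\notin D_\beta\}.$$
Thus $\rho(x)=\alpha$ means that $x\notin D_\alpha$ while $x\in D_\beta$ for all $\beta<\alpha$.

**Claim.** For every nonempty open $W\subseteq Z$ there is a club $C\subseteq\theta$ such that for all $\alpha\in C$ with $\operatorname{cf}\alpha=\omega$ there is $x\in W$ with $\rho(x)=\alpha$.

Steps 2–5 prove the claim.

**Step 2 (left and right pieces).** *This step fixes, once and for all, how to split a set and how well the pieces are decided.* For nonempty open $V\subseteq Z$ let $s(V)=\min\{i:V\text{ is split by }\mathcal P_i\}$, which exists by (b). Fix distinct $P_V,P'_V\in\mathcal P_{s(V)}$ meeting $V$. For $\beta<\theta$ put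
$$e(V,\beta)=\max(\beta,s(V))+1<\theta .$$
Using (Q) to get closures inside, and then (a) to get decided sets, choose $e(V,\beta)$-decided sets $L(V,\beta)$ and $R(V,\beta)$ with
$$\overline{L(V,\beta)}\subseteq V\cap P_V,\qquad \overline{R(V,\beta)}\subseteq V\cap P'_V.$$

**Step 3 (the club).** *We must choose $\alpha$ so that a run of $\omega$ steps with parameters below $\alpha$ never needs an index $\ge\alpha$.* For finite sequences $b$ of ordinals below $\theta$ define recursively
$$W_\emptyset=W,\qquad W_{b^\frown\beta}=R(W_b,\beta),\qquad e_{b^\frown\beta}=e(W_b,\beta)<\theta.$$
For $\gamma<\theta$ let $h(\gamma)=\sup\{e_b:b\in\gamma^{<\omega}\setminus\{\emptyset\}\}$. There are fewer than $\theta$ such sequences $b$, because $\theta$ is uncountable, and $\theta$ is regular; hence $h(\gamma)<\theta$. Clearly $h$ is nondecreasing. Let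
$$C=\{\alpha<\theta:\alpha\text{ is a limit, and }h(\gamma)<\alpha\text{ for all }\gamma<\alpha\}.$$
$C$ is closed: if $\alpha<\theta$ is a limit of members of $C$ and $\gamma<\alpha$, then $\gamma<\alpha'<\alpha$ for some $\alpha'\in C$, and $h(\gamma)<\alpha'<\alpha$. $C$ is unbounded: given $\alpha_0<\theta$, put $\alpha_{n+1}=\max(\alpha_n,h(\alpha_n))+1$ and $\alpha=\sup_n\alpha_n<\theta$. If $\gamma<\alpha$, then $\gamma<\alpha_n$ for some $n$, and $h(\gamma)\le h(\alpha_n)<\alpha_{n+1}<\alpha$.

**Step 4 (descend right, leave a piece on the left).** *This step constructs the point.* Let $\alpha\in C$ with $\operatorname{cf}\alpha=\omega$, and let $\beta_0<\beta_1<\cdots$ converge to $\alpha$. Put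
$$V_n=W_{(\beta_0,\dots,\beta_{n-1})},\qquad O_n=L(V_n,\beta_n),\qquad e_n=e(V_n,\beta_n).$$
Then $V_0=W$ and $V_{n+1}=R(V_n,\beta_n)$, so $\overline{V_{n+1}}\subseteq V_n\cap P'_{V_n}$. Moreover $O_n\subseteq V_n\cap P_{V_n}$. Since $e_n=e_{(\beta_0,\dots,\beta_n)}$ and $(\beta_0,\dots,\beta_n)$ is a sequence of ordinals below $\beta_n+1<\alpha$, we have $e_n\le h(\beta_n+1)<\alpha$. So $\beta_n<e_n<\alpha$, and $\sup_ne_n=\alpha$. Let $x$ be a cluster point of $(O_n)$. By Fact 1, $x\in\bigcap_nV_n\subseteq W$.

**Step 5 (the rank is $\alpha$).** *This step checks both halves of $\rho(x)=\alpha$.*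

* $x\in D_\beta$ for all $\beta<\alpha$. Choose $n$ with $e_n\ge\beta$. Then $x\in V_{n+1}$, which is $e_n$-decided, so $x\in D_{e_n}\subseteq D_\beta$.
* $x\notin D_\alpha$. Suppose $x\in V$ with $V$ $\alpha$-decided. Since $x$ is a cluster point, $V\cap O_n\neq\emptyset$ for some $n$. Let $i=s(V_n)$; then $i<e_n<\alpha$. The set $V$ meets $P_{V_n}$, because $\emptyset\neq V\cap O_n\subseteq P_{V_n}$. It also meets $P'_{V_n}$, because $x\in V\cap V_{n+1}\subseteq P'_{V_n}$. So $V$ is split by $\mathcal P_i$ with $i<\alpha$, a contradiction.

This proves the claim.

**Step 6 (stationary sets of ranks).** *This step turns ranks into dense sets.* By Solovay's theorem the stationary set $\{\alpha<\theta:\operatorname{cf}\alpha=\omega\}$ contains disjoint stationary sets $S_\xi$ $(\xi<\theta)$. Let $E_\xi$ be the set of all $x\in Z$ for which $\rho(x)$ is defined and belongs to $S_\xi$. These sets are disjoint. Given a nonempty open $W\subseteq Z$ and $\xi<\theta$, take $C$ from the claim and $\alpha\in C\cap S_\xi$. The claim gives $x\in W$ with $\rho(x)=\alpha$, so $x\in W\cap E_\xi$. Hence each $E_\xi$ is dense in $Z$. ∎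

## 8. The least number of partitions: proof of Theorem A

By Fact 3 (with $\lambda=2$) it suffices to find, in an arbitrary nonempty open $Y\subseteq X$, a nonempty open resolvable subspace. Fix $Y$.

**Definition ($\lambda$-split).** For an infinite cardinal $\lambda$, a nonempty open $Z\subseteq Y$ is *$\lambda$-split* if there are partitions $\mathcal P_i$ $(i<\lambda)$ of $Z$ such that every nonempty open $W\subseteq Z$ is split by some $\mathcal P_i$.

For example, $(0,1)\subseteq[0,1]$ is $\omega$-split by the dyadic partitions, and by Section 6 no nonempty open subset of $\omega^*$ is $\omega$-split. Repetitions among the $\mathcal P_i$ are allowed, so a family of at most $\lambda$ partitions that splits everything makes $Z$ $\lambda$-split.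

**Step 1 (the set $Y$ is $\lambda$-split for some $\lambda$).** *This ensures that a least cardinal can be taken.* For every nonempty open $W\subseteq Y$ choose disjoint nonempty open $W_0,W_1\subseteq W$ by (C), and extend $\{W_0,W_1\}$ to a maximal disjoint family of nonempty open subsets of $Y$. By maximality its union is dense in $Y$, so it is a partition of $Y$, and it splits $W$. These partitions, over all $W$, split every nonempty open subset of $Y$.

Let $\theta$ be the least infinite cardinal such that some nonempty open $Z\subseteq Y$ is $\theta$-split. Fix such a $Z$ and partitions $\mathcal P_i$ $(i<\theta)$ of $Z$ witnessing this.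

**Step 2 (the case $\theta=\omega$).** *Here Lemmas 1 and 2 share the work.* If some nonempty open $W\subseteq Z$ meets only finitely many members of each $\mathcal P_n$, then the traces $\mathcal P_n|W$ are finite partitions of $W$, and every nonempty open $V\subseteq W$ is split by some $\mathcal P_n|W$. By Lemma 1, $W$ is resolvable. Otherwise every nonempty open $W\subseteq Z$ meets infinitely many members of some $\mathcal P_n$, and $Z$ is resolvable by Lemma 2.

**Step 3 (the case $\theta>\omega$: conditions (a) and (b)).** *We want to apply Lemma 3, and minimality of $\theta$ supplies its hypotheses.* Condition (b) is the choice of the $\mathcal P_i$. Suppose (a) fails: for some $\beta<\theta$ and some nonempty open $W\subseteq Z$, every nonempty open $V\subseteq W$ is split by some $\mathcal P_i$ with $i<\beta$. Then the traces $\mathcal P_i|W$ $(i<\beta)$ show that $W$ is $\max(|\beta|,\omega)$-split. Since $\max(|\beta|,\omega)<\theta$, this contradicts the minimality of $\theta$.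

**Step 4 (the case $\theta>\omega$: $\theta$ is regular).** *If $\theta$ were singular, we could bundle the partitions into $\operatorname{cf}\theta$ many.* Suppose $\operatorname{cf}\theta<\theta$ and let $(\beta_j)_{j<\operatorname{cf}\theta}$ be cofinal in $\theta$. Let $\mathcal Q_j$ be a maximal disjoint family of nonempty open subsets of $Z$, each of which is not split by any $\mathcal P_i$ with $i<\beta_j$. By (a), any nonempty open subset of $Z$ missing $\bigcup\mathcal Q_j$ would contain a further such set; so $\mathcal Q_j$ is a partition of $Z$.

Let $W\subseteq Z$ be nonempty open. It meets two members $P\ne P'$ of some $\mathcal P_i$. Choose $j$ with $\beta_j>i$. If $W$ were not split by $\mathcal Q_j$, it would meet only one member $V$ of $\mathcal Q_j$. The nonempty open sets $W\cap P$ and $W\cap P'$ each meet some member of $\mathcal Q_j$; that member meets $W$, so it is $V$. Then $V$ meets both $P$ and $P'$, so $V$ is split by $\mathcal P_i$ with $i<\beta_j$, a contradiction. Hence every nonempty open $W\subseteq Z$ is split by some $\mathcal Q_j$, and $Z$ is $\operatorname{cf}\theta$-split. This contradicts the minimality of $\theta$.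

**Step 5 (conclusion).** *Lemma 3 now applies.* If $\theta>\omega$, then $Z$ is $\theta$-resolvable, in particular resolvable. In both cases $Y$ contains a nonempty open resolvable subspace. By Fact 3, $X$ is resolvable. With the Proposition of Section 3 this gives the second sentence of Theorem A. $\blacksquare$

## 9. Exceptional cardinals and $\omega_1$ many dense sets

In the proof of Theorem A, Lemmas 1 and 3 gave at least $\omega_1$ disjoint dense sets. Only Lemma 2 gave just two: the set $G$ of points with an address, and its complement. Under a cardinal hypothesis we can do better.

**Definition (cellularity).** $c(X)$ is the supremum of the sizes of disjoint families of open sets in $X$. For example $c([0,1])=\omega$.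

**Definition (exceptional).** An uncountable cardinal $\kappa$ is *exceptional* if

* $\operatorname{cf}\kappa=\omega$;
* $\lambda^\omega<\kappa$ for all $\lambda<\kappa$;
* there is a cardinal $\mu<\kappa$ with $\operatorname{cf}\mu=\omega$, $2^\nu<\kappa$ for all $\nu<\mu$, and $\sup_{\nu<\mu}2^\nu=\kappa$.

*Examples.* The cardinal $\aleph_\omega$ is never exceptional: the only infinite cardinal $\mu<\aleph_\omega$ of cofinality $\omega$ is $\omega$, and $\sup_{\nu<\omega}2^\nu=\omega$. A strong limit cardinal $\kappa$ is never exceptional, since $\mu<\kappa$ gives $\sup_{\nu<\mu}2^\nu\le2^\mu<\kappa$. On the other hand, *if* $2^{\aleph_n}=\aleph_{\omega+n+1}$ for all $n<\omega$, then $\kappa=\aleph_{\omega+\omega}$ is exceptional, with $\mu=\aleph_\omega$. Indeed $\operatorname{cf}\kappa=\omega$. If $\lambda<\kappa$, then $\lambda\le2^{\aleph_n}$ for some $n$, so $\lambda^\omega\le2^{\aleph_n}<\kappa$. Finally $\sup_{\nu<\mu}2^\nu=\sup_n\aleph_{\omega+n+1}=\kappa$, and each $2^\nu$ with $\nu<\mu$ is below $\kappa$.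

> **Theorem B.** Let $X$ be a nonempty space with (P), (Q), (C) (e.g. pseudocompact Tychonoff $T_1$ without isolated points). If there is no exceptional $\kappa\le c(X)$, then $X$ is $\omega_1$-resolvable. In particular:
>
> 1. (ZFC) if $c(X)<\mathfrak c^{+\omega}$, then $X$ is $\omega_1$-resolvable;
> 2. (GCH) every such $X$ is $\mathfrak c$-resolvable.

Here $\mathfrak c^{+\omega}$ is the supremum of the cardinals $\mathfrak c,\mathfrak c^+,\mathfrak c^{++},\dots$. It is not claimed that the hypothesis on exceptional cardinals is necessary.

*The two consequences.* (1) Let $\kappa$ be exceptional. As $\omega<\kappa$, we get $\mathfrak c=\omega^\omega<\kappa$. The cardinals strictly between $\mathfrak c$ and $\mathfrak c^{+\omega}$ are successors, hence regular and uncountable, while $\operatorname{cf}\kappa=\omega$. So $\kappa\ge\mathfrak c^{+\omega}$, and if $c(X)<\mathfrak c^{+\omega}$ there is no exceptional $\kappa\le c(X)$.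

(2) Assume GCH and let $\mu<\kappa$ be as in the definition. Since $\operatorname{cf}\mu=\omega$, either $\mu=\omega$ or $\mu$ is an uncountable limit cardinal. In both cases $2^\nu\le\mu$ for all $\nu<\mu$, because $2^\nu=\nu^+$ for infinite $\nu$. So $\sup_{\nu<\mu}2^\nu\le\mu<\kappa$, a contradiction. Thus there are no exceptional cardinals, every such $X$ is $\omega_1$-resolvable, and $\mathfrak c=\omega_1$.

## 10. Proof of Theorem B: the least size of countably many partitions

By Fact 3 it suffices to find an $\omega_1$-resolvable nonempty open subset of an arbitrary nonempty open $Y\subseteq X$. Let $\theta$ be as in Section 8. If $\theta>\omega$, Section 8 gives a nonempty open $\theta$-resolvable subset of $Y$, and $\theta\ge\omega_1$. **So let $\theta=\omega$.**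

We now minimize the *size* of the partitions instead of their number.

**Definition ($(\omega,\lambda)$-split).** For a cardinal $\lambda\ge2$, a nonempty open set is *$(\omega,\lambda)$-split* if it has partitions $\mathcal P_n$ $(n<\omega)$ of size $\le\lambda$ such that each of its nonempty open subsets is split by some $\mathcal P_n$.

For example, $\{0,1\}^{\omega_1}$ is $(\omega,2)$-split: let $\mathcal P_n=\{\{x:x(n)=0\},\{x:x(n)=1\}\}$ for $n<\omega$. A nonempty open set contains a nonempty basic set restricting finitely many coordinates, and $\mathcal P_n$ splits it for every unrestricted $n<\omega$.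

Let $\kappa$ be least such that some nonempty open $Z\subseteq Y$ is $(\omega,\kappa)$-split; $\kappa$ exists because $\theta=\omega$. Fix such a $Z$ and partitions $\mathcal P_n$. Minimality says:

> $(*)$ If $\lambda<\kappa$ and $\mathcal Q_n$ $(n<\omega)$ are partitions of size $\le\lambda$ of a nonempty open $W\subseteq Z$, then $W$ contains a nonempty open $V$ unsplit by every $\mathcal Q_n$.

Indeed, otherwise every nonempty open subset of $W$ is split by some $\mathcal Q_n$. Then $\lambda\ge2$, because a partition with one member splits nothing, and $W$ is $(\omega,\lambda)$-split, contradicting the minimality of $\kappa$.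

If $\kappa\le\omega$, then $Z$ is $\mathfrak c$-resolvable by Lemma 1, and we are done. **Assume $\kappa>\omega$**, and index $\mathcal P_n=\{P_n^\xi:\xi\in\Gamma_n\}$ injectively with $\Gamma_n\subseteq\kappa$.

**Step 1 ($\lambda<\kappa$ implies $\lambda^\omega<\kappa$; in particular $\mathfrak c<\kappa$).** *A large partition indexed by sequences can be replaced by countably many small ones, one for each coordinate.* We may take $\lambda$ infinite, since for finite $\lambda$ we have $\lambda^\omega\le\omega^\omega$ and $\omega<\kappa$. Suppose $\kappa\le\lambda^\omega$. Reindex $\mathcal P_n=\{P_n^g:g\in\Gamma_n'\}$ injectively, where $\Gamma_n'$ is a set of functions from $\omega$ to $\lambda$. For $n,k<\omega$ let $\mathcal Q_{n,k}$ consist of the nonempty sets among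
$$\bigcup\{P_n^g:g\in\Gamma'_n,\ g(k)=\xi\},\qquad\xi<\lambda.$$
This is a partition of $Z$ of size $\le\lambda$. By $(*)$ some nonempty open $V\subseteq Z$ is unsplit by all $\mathcal Q_{n,k}$. If $V$ met $P_n^g$ and $P_n^{g'}$ with $g\ne g'$, choose $k$ with $g(k)\neq g'(k)$; then $V$ would meet two members of $\mathcal Q_{n,k}$. So $V$ is unsplit by every $\mathcal P_n$, a contradiction. The last assertion is the case $\lambda=\omega$.

**Step 2 (open sets meet many members; $\kappa\le c(X)$).** *This step locates $\kappa$ relative to $c(X)$ and prepares the tree in Step 6.* For every nonempty open $W\subseteq Z$ and every $\lambda<\kappa$, $W$ meets more than $\lambda$ members of some $\mathcal P_n$. We may take $\lambda\ge2$. If the statement failed, the traces $\mathcal P_n|W$ would have size $\le\lambda$ and would show that $W$ is $(\omega,\lambda)$-split, a contradiction. Consequently, for every $\lambda<\kappa$ there is a disjoint family of more than $\lambda$ nonempty open sets, so $c(X)\ge\lambda^+$. Hence $c(X)\ge\kappa$.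

**Step 3 (filtrations of $\kappa$).** *This step reduces several cases to Lemma 3, by approximating the partitions with coarser ones of size below $\kappa$.* Let $\sigma$ be a regular uncountable cardinal. A *$\sigma$-filtration* of $\kappa$ is a sequence of equivalence relations $\sim_i$ $(i<\sigma)$ on $\kappa$, getting finer as $i$ increases, each with fewer than $\kappa$ classes, such that any $\xi\ne\eta$ are $\sim_i$-inequivalent for some $i$. For example, on $\kappa=\omega_1$ with $\sigma=\omega_1$, let $\xi\sim_i\eta$ if $\xi=\eta$ or both $\xi,\eta\ge i$: there are countably many classes, and $\xi<\eta$ are separated at $i=\xi+1$.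

*If $\kappa$ has a $\sigma$-filtration, then $Z$ is $\sigma$-resolvable.* Let $\mathcal P_n^{(i)}$ consist of the nonempty sets $\bigcup\{P_n^\xi:\xi\in\Gamma_n\cap A\}$, where $A$ runs over the $\sim_i$-classes. It is a partition of $Z$ of size $<\kappa$. Give $\mathcal P_n^{(i)}$ the index $\omega\cdot i+n$; since $\sigma$ is an uncountable cardinal, these indices run through each ordinal below $\sigma$ exactly once. We check the hypotheses of Lemma 3 with $\sigma$ in the role of $\theta$.

* *Condition (a).* Let $\beta<\sigma$ and let $W\subseteq Z$ be nonempty open. Let $j=\beta+1$; every $i$ with $\omega\cdot i<\beta$ satisfies $i\le\omega\cdot i<j$. The partitions $\mathcal P_n^{(j)}|W$ $(n<\omega)$ have size at most the number of $\sim_j$-classes, which is below $\kappa$. By $(*)$, $W$ contains a nonempty open $V$ unsplit by all $\mathcal P_n^{(j)}$. For $i\le j$ every member of $\mathcal P_n^{(i)}$ is a union of members of $\mathcal P_n^{(j)}$, because $\sim_j$ is at least as fine as $\sim_i$. If $V$ met two members of $\mathcal P_n^{(i)}$, it would meet two members of $\mathcal P_n^{(j)}$, which it does not. A partition with index $\omega\cdot i+n<\beta$ has $\omega\cdot i<\beta$,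 so $i<j$, and $V$ is unsplit by it.
* *Condition (b).* A nonempty open $W\subseteq Z$ meets some $P_n^\xi$ and $P_n^\eta$ with $\xi\ne\eta$. Choose $i$ with $\xi\not\sim_i\eta$. Then $\mathcal P_n^{(i)}$ splits $W$.

**Step 4 (the case $\operatorname{cf}\kappa=\sigma>\omega$).** *Here a filtration comes from a cofinal sequence.* Let $(\gamma_i)_{i<\sigma}$ be increasing and cofinal in $\kappa$, and put $\xi\sim_i\eta$ iff $\xi=\eta$ or $\xi,\eta\ge\gamma_i$. The relations get finer, $\sim_i$ has at most $|\gamma_i|+1<\kappa$ classes (recall that $\kappa$ is infinite), and $\xi\neq\eta$ are inequivalent once $\gamma_i>\min(\xi,\eta)$. So this is a $\sigma$-filtration, and by Step 3 $Z$ is $\sigma$-resolvable, with $\sigma\ge\omega_1$.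

**From now on $\operatorname{cf}\kappa=\omega$.** Let $\mu$ be the least cardinal with $2^\mu\ge\kappa$. By Step 1, $2^\omega<\kappa$, so $\mu>\omega$; and $\mu\le\kappa$ since $2^\kappa>\kappa$.

**Step 5 (the case $\operatorname{cf}\mu=\sigma>\omega$).** *Here a filtration comes from coding $\kappa$ by $0$–$1$ sequences of length $\mu$.* Let $\xi\mapsto e_\xi$ be an injection of $\kappa$ into the set of functions from $\mu$ to $2$, let $(\gamma_i)_{i<\sigma}$ be increasing and cofinal in $\mu$, and put $\xi\sim_i\eta$ iff $e_\xi|\gamma_i=e_\eta|\gamma_i$. The relations get finer. There are at most $2^{|\gamma_i|}$ classes, and $2^{|\gamma_i|}<\kappa$ since $|\gamma_i|<\mu$. If $\xi\ne\eta$, then $e_\xi,e_\eta$ differ at some place below some $\gamma_i$. So this is a $\sigma$-filtration, and $Z$ is $\sigma$-resolvable with $\sigma\ge\omega_1$.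

**Step 6 (the case $\operatorname{cf}\mu=\omega$: $\kappa$ is a strong limit).** *This is where the hypothesis of Theorem B enters.* By minimality of $\mu$, $2^\nu<\kappa$ for all $\nu<\mu$. Put $\tau=\sup_{\nu<\mu}2^\nu\le\kappa$. Let $\mu_0<\mu_1<\cdots$ be cardinals cofinal in $\mu$. A subset of $\mu$ is determined by its intersections with the $\mu_n$, so
$$2^\mu\le\prod_n2^{\mu_n}\le\tau^\omega.\qquad(1)$$
If $\tau<\kappa$, then Step 1 gives $\tau^\omega<\kappa$, so $2^\mu<\kappa$, a contradiction. Hence $\tau=\kappa$.

If $\mu<\kappa$, then $\kappa$ is exceptional: $\operatorname{cf}\kappa=\omega$; $\lambda^\omega<\kappa$ for $\lambda<\kappa$ by Step 1; and $\mu$ is as required. By Step 2, $\kappa\le c(X)$. This is excluded by hypothesis. So $\mu=\kappa$. Thus $2^\nu<\kappa$ for all $\nu<\kappa$, that is, $\kappa$ is a strong limit of cofinality $\omega$. By (1), $2^\kappa\le\kappa^\omega\le\kappa^\kappa=2^\kappa$, so $2^\kappa=\kappa^\omega$.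

It remains to show that $Z$ is $2^\kappa$-resolvable. The plan is Lemma 1 with $\kappa^\omega$ in place of $\omega^\omega$. The obstacle noted after Lemma 1 was that Cantor sets are too small. By Step 2 we can build trees with more and more branching, and then the sets of addresses obtained have the full size $2^\kappa$.

**Step 7 (Bernstein sets in $\kappa^\omega$).** *This step chooses the disjoint sets of addresses.* A *subtree* of $\kappa^{<\omega}$ is a subset closed under initial segments. For a subtree $S$ let $[S]=\{f\in\kappa^\omega:f|n\in S\text{ for all }n\}$. As $|\kappa^{<\omega}|=\kappa$, there are at most $2^\kappa$ subtrees. List all pairs $(S,\xi)$ with $|[S]|=2^\kappa$ and $\xi<2^\kappa$ in a sequence of length $2^\kappa$. At each stage fewer than $2^\kappa$ points have been chosen, so for the current pair we can choose a new point of $[S]$ and put it into $B_\xi$. We obtain disjoint $B_\xi\subseteq\kappa^\omega$ $(\xi<2^\kappa)$ such that each $B_\xi$ meets $[S]$ whenever $|[S]|=2^\kappa$. For $x\in G=\bigcap_n\bigcup\mathcal P_n$ let $f_x\in\kappa^\omega$ satisfy $x\in P_n^{f_x(n)}$ for all $n$, and put $E_\xi=\{x\in G:f_x\in B_\xi\}$. These sets are disjoint. To check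 density, fix a nonempty open $W\subseteq Z$.

**Step 8 (a tree with growing branching).** *This step produces many addresses of points of $W$.* Let $\kappa_0<\kappa_1<\cdots$ be infinite cardinals cofinal in $\kappa$. We choose nonempty open $W_\sigma$ for $\sigma\in\bigcup_m\prod_{j<m}\kappa_j$ such that

* $W_\emptyset=W$ and $\overline{W_{\sigma^\frown\eta}}\subseteq W_\sigma$;
* $W_\sigma$ is contained in a member of $\mathcal P_k$ for all $k<|\sigma|$;
* the sets $W_{\sigma^\frown\eta}$ $(\eta<\kappa_{|\sigma|})$ are contained in pairwise distinct members of some $\mathcal P_{n_\sigma}$.

Given $W_\sigma$, Step 2 with $\lambda=\kappa_{|\sigma|}$ yields $n_\sigma$ and distinct members $P^\eta$ $(\eta<\kappa_{|\sigma|})$ of $\mathcal P_{n_\sigma}$ meeting $W_\sigma$. As in Lemma 1, shrink each $W_\sigma\cap P^\eta$ successively into members of $\mathcal P_0,\dots,\mathcal P_{|\sigma|}$, and use (Q) to get $W_{\sigma^\frown\eta}$.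

For $\tau\in\prod_j\kappa_j$, Fact 1 gives $\bigcap_mW_{\tau|m}\ne\emptyset$. As in Lemma 1, its points lie in $G\cap W$ and have a common address $g(\tau)$, where $g(\tau)(k)$ is the index of the member of $\mathcal P_k$ containing $W_{\tau|(k+1)}$ and so depends only on $\tau|(k+1)$. For each finite $s$ in the tree and each $\tau$ extending $s$, the value $g(\tau)(n_s)$ is the index of the member of $\mathcal P_{n_s}$ that contains $W_{s^\frown\tau(|s|)}$. By the third item:

> $(**)$ among the $\tau$ extending $s$, the value $g(\tau)(n_s)$ determines $\tau(|s|)$.

In particular $g$ is injective: apply $(**)$ to $s=\tau|m$, where $m$ is the first place at which $\tau,\tau'$ differ.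

**Step 9 (the set of addresses is the set of branches of a tree).** *The sets $B_\xi$ are only known to meet sets of the form $[S]$, so we must see that $\operatorname{ran}g$ has this form.* In Lemma 1 compactness of $2^\omega$ did this; here $\prod_j\kappa_j$ is not compact, and $(**)$ replaces compactness. Let $S=\{g(\tau)|n:\tau\in\prod_j\kappa_j,\ n<\omega\}$, a subtree of $\kappa^{<\omega}$. Clearly $\operatorname{ran}g\subseteq[S]$.

Conversely let $f\in[S]$, and for each $n$ choose $\tau_n$ with $f|n=g(\tau_n)|n$. By induction on $m$ we show that $\tau_n|m$ is constant for all large $n$. For $m=0$ this is trivial. Suppose $\tau_n|m=s$ for all $n\ge N$. For $n\ge N$ with $n>n_s$ we have $g(\tau_n)(n_s)=f(n_s)$, so by $(**)$ the value $\tau_n(m)$ is the same for all these $n$. Hence $\tau_n|(m+1)$ is eventually constant. The eventual values define $\tau\in\prod_j\kappa_j$. For each $k$ and all large $n\ge k$ we have $\tau_n|k=\tau|k$, and therefore $f|k=g(\tau_n)|k=g(\tau)|k$, since the first $k$ values of $g$ depend only on the first $k$ coordinates. So $f=g(\tau)$, and $[S]=\operatorname{ran}g$.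

**Step 10 (counting branches, and conclusion).** *We check $|[S]|=2^\kappa$, so that every $B_\xi$ meets $\operatorname{ran}g$.* As $g$ is injective, $|[S]|=\prod_j\kappa_j$. Clearly $\prod_j\kappa_j\le\kappa^\omega$. Conversely, divide $\omega$ into infinitely many infinite sets $A_0,A_1,\dots$. For each $l$ the product $\prod_{j\in A_l}\kappa_j$ is at least each of its factors, which are cofinal in $\kappa$, so it is at least $\kappa$. Hence $\prod_j\kappa_j=\prod_l\prod_{j\in A_l}\kappa_j\ge\kappa^\omega$. So $|[S]|=\kappa^\omega=2^\kappa$.

Let $\xi<2^\kappa$. By Step 7 there is $\tau$ with $g(\tau)\in B_\xi$, and any $x\in\bigcap_mW_{\tau|m}$ lies in $E_\xi\cap W$. Thus all $E_\xi$ $(\xi<2^\kappa)$ are dense in $Z$, and $Z$ is $2^\kappa$-resolvable.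

In every case a nonempty open subset of $Y$ is $\omega_1$-resolvable, and Fact 3 gives Theorem B. $\blacksquare$
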